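\title{Rational subset membership in wreath products of finite groups with virtually free groups}

\begin{abstract}
We show that the rational subset membership problem of a wreath product $H\wr V$, with $H$ finite and $V$ virtually free, is elementary, and hence primitive recursive. The proof bounds how far from the origin a run of an automaton has to travel in order to represent the identity. It cuts and pastes runs along edges of the Cayley tree of a free subgroup, after the sequences of crossings at two edges have been made equal by inserting closed paths that change no lamp. For nontrivial finite abelian $H$ the problem is in polynomial time if $V$ is finite, PSPACE-complete if $V$ is infinite and virtually cyclic, and EXPTIME-complete otherwise. In particular, it is PSPACE-complete for the lamplighter group $\mathbb Z_2\wr\mathbb Z$.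
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group generated by a finite set $X$ that is closed under inverses. The class of \emph{rational subsets} of $G$ is the smallest class of subsets that contains all finite subsets and is closed under union, product $AB=\{ab: a\in A,\ b\in B\}$, and taking the submonoid generated by a set. Equivalently, the rational subsets are the sets $L(\mathcal A)\subseteq G$ of elements represented by the words that a finite automaton $\mathcal A$ with transition labels in $X$ accepts. The \emph{rational subset membership problem} of $G$ asks, given such an automaton $\mathcal A$ and a word over $X$ representing $g\in G$, whether $g\in L(\mathcal A)$. The group and its generating set are fixed and are not part of the input. The set $\{1\}$, finitely generated submonoids and finitely generated subgroups (the subgroup generated by $S$ is the submonoid generated by $S\cup S^{-1}$) are rational, so the word problem and the membership problems for these subsets are special cases.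

For groups $H$ and $V$, the \emph{wreath product} $H\wr V$ consists of the pairs $(f,g)$ with $g\in V$ and $f\colon V\to H$ a map with $f(a)\ne1$ for only finitely many $a$. The product is
\[
(f_1,g_1)(f_2,g_2)=(f,g_1g_2),\qquad f(a)=f_1(a)\,f_2(g_1^{-1}a).
\]
We identify $y\in V$ with $(1,y)$, and $h\in H$ with the pair $(f,1)$ where $f(1)=h$ and $f$ is trivial elsewhere. Generating sets of $H$ and of $V$ then together generate $H\wr V$. Think of a lamp at every point of $V$, with states in $H$, and of a cursor on $V$; the pair $(f,g)$ records the lamp states $f$ and the cursor position $g$. The product formula gives the \emph{cursor rule}: multiplying $(f,g)$ on the right by $y\in V$ moves the cursor to $gy$, and multiplying it on the right by $h\in H$ replaces the lamp state $f(g)$ under the cursor by $f(g)h$. For the cyclic group $H=\mathbb Z_2$ of order $2$ and $V=\mathbb Z$ this is the \emph{lamplighter group}. A group is \emph{virtually free} if it is finitely generated and has a free subgroup of finite index, and \emph{virtually cyclic} if it has a cyclic subgroup of finite index.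

The rational subset membership problem is known to be decidable for every $H\wr V$ with $H$ finite and $V$ virtually free. A decision problem is \emph{primitive recursive} if the characteristic function of its set of yes-instances, under a standard encoding of inputs as natural numbers, is primitive recursive. The survey \cite{survey} poses the following question.

\begin{quote}
Is the rational subset membership problem primitive recursive for every fixed group $H\wr V$ with $H$ finite and $V$ virtually free? In particular, is it primitive recursive for $\mathbb Z_2\wr\mathbb Z$?
\end{quote}

The answer to both questions is yes.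

\begin{theorem}\label{thm:main}
Let $H$ be finite and $V$ virtually free. The rational subset membership problem of $H\wr V$ is elementary, hence primitive recursive. On inputs of size $N$ it is decidable in space $2^{2^{2^{O(N)}}}$, and in space $2^{2^{O(N)}}$ if $V$ is virtually cyclic.
\end{theorem}

For abelian lamp groups the complexity can be determined exactly.

\begin{theorem}\label{thm:abelian}
Let $H\neq1$ be finite abelian and $V$ virtually free, and consider the rational subset membership problem of $H\wr V$.
\begin{enumerate}
\item[(1)] If $V$ is finite, the problem is in polynomial time.
\item[(2)] If $V$ is infinite and virtually cyclic, for example for $\mathbb Z_2\wr\mathbb Z$, it is PSPACE-complete.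
\item[(3)] If $V$ is not virtually cyclic, it is EXPTIME-complete.
\end{enumerate}
The lower bounds (PSPACE-hard for infinite $V$, EXPTIME-hard for $V$ not virtually cyclic) hold for every nontrivial finite $H$, abelian or not.
\end{theorem}

Which answer should one expect? The two degenerate cases are easy. If $V$ is finite, then $G=H\wr V$ is finite and the problem is reachability in the graph of pairs (state, element of $G$). If $H$ is trivial and $V$ is free, a saturation procedure works in polynomial time (Remark~\ref{rem:trivialH}). In the general case the automaton controls a cursor on an infinite set of lamps, which looks like the head of a Turing machine on its tape. The automaton cannot read a lamp. But it can guess the content of a lamp and undo it, and a wrong guess is detected at the end, when all lamps are compared with the target. In this way one pass over a stretch of lamps can hand information to the next pass, and Section~\ref{sec:lower} uses exactly this to prove the lower bounds. If an unbounded number of passes could be chained in a prescribed order, no modest upper bound would be plausible. The reason why this does not happen is that $H$ has finite exponent. A step that the automaton can repeat, because it lies on a cycle of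 (state, cursor) pairs, can also be undone, lamp change included, by running around the cycle a few more times (Lemma~\ref{lem:reverse}). So the order of events can be enforced only by steps that cannot be repeated, and at any given place there are at most linearly many of them.

The proof of Theorem~\ref{thm:main} turns this into a bound: if some run represents the identity, then some such run keeps the cursor in a ball of doubly exponential radius. Section~\ref{sec:example} shows the mechanism on one run in the lamplighter group. Sections~\ref{sec:reduction}--\ref{sec:ball} contain the proof. Sections~\ref{sec:cert}--\ref{sec:lower} prove Theorem~\ref{thm:abelian} and are not needed for Theorem~\ref{thm:main}.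

\section{Shortening a run in the lamplighter group}\label{sec:example}

Let $\mathbb Z_2=\{1,h\}$ and $\mathbb Z=\langle t\rangle$, so that $h$ toggles the lamp under the cursor and $t^{\pm1}$ moves the cursor on the integers. Write a transition from state $p_1$ to state $p_2$ with label $y$ as $(p_1,y,p_2)$. Consider the automaton with initial state $o$, final state $q$ and transitions
\[
u=(o,t,o'),\quad (o',h,o),\quad (o,1,p),\qquad s=(p,t,p),\quad (p,h,q),\quad r=(q,t^{-1},q),\quad (q,h,p).
\]
A run first lights the lamps $1,\dots,L$ and passes to state $p$ at position $L$. Then it zigzags: it moves right in state $p$ and left in state $q$, and each change between $p$ and $q$ toggles the current lamp. A run represents the identity if it ends at position $0$ with all lamps off; call it \emph{valid}. A run from $p$ to $q$ toggles an odd number of times, and a valid run toggles an even number of times in total, so $L$ is odd in every valid run. Figure~\ref{fig:run} shows the valid run $\pi$ with $L=3$ that reads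
\[
(th)^3\cdot h\,t^{-1}\,h\,t\,h\,t^{-2}\,h\,t^{2}\,h\,t^{-3}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.62cm,y=0.8cm]
\foreach \y in {0,1,2,3} {\draw[gray!40] (0,\y)--(13,\y); \node[left] at (0,\y) {$\y$};}
\draw[dashed] (0,0.5)--(13,0.5) node[right] {$u\,r$};
\draw[dashed] (0,1.5)--(13,1.5) node[right] {$u\,r\,s\,r$};
\draw[dashed] (0,2.5)--(13,2.5) node[right] {$u\,r\,s\,r\,s\,r$};
\draw[thick] (0,0)--(3,3)--(4,3)--(5,2)--(6,3)--(8,1)--(10,3)--(13,0);
\foreach \x/\y in {1/1,2/2,3/3,4/3,5/2,6/3,8/1,10/3} \fill (\x,\y) circle (2.3pt);
\end{tikzpicture}
\caption{A run representing the identity of $\mathbb Z_2\wr\mathbb Z$. Time runs from left to right, the height is the cursor position, and a dot marks a toggle of the lamp at that position; every lamp is toggled an even number of times. At the right, the sequence of transitions by which the run crosses each dashed line: $u$ and $s$ move the cursor up, $r$ moves it down.}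
\label{fig:run}
\end{figure}

We want to replace $\pi$ by a valid run that stays closer to $0$, by a method that does not depend on the example. The natural tool is cut and paste. Each edge $\{j,j+1\}$ separates the line into an outer part, which contains $0$, and an inner part. Suppose that two valid runs cross two edges by the same sequence of transitions. Then the outer pieces of the first run can be joined to the shifted inner pieces of the second: the states match at every crossing, the outer lamps see only the first run, and the inner lamps see only the second. But the three crossing words of $\pi$ are different, and since crossing words have no a priori length bound, the pigeonhole principle does not force a repetition along a long run.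

We repair this by an insertion. When $\pi$ arrives at its last point, state $q$ at position $0$, let it continue with the closed path that reads $(h\,t\,h\,t^{-1})^2$. The element $hth t^{-1}$ toggles the lamps $0$ and $1$ and returns the cursor, so its square is trivial and the extended run $\pi_1$ is valid. It crosses $\{0,1\}$ by the word $u\,r\cdot s\,r\,s\,r$, and this is the word by which $\pi$ crosses $\{2,3\}$. Now paste. The pieces of $\pi_1$ at positions $\le0$ are, in order: empty, $h$, $h$, empty. The pieces of $\pi$ at positions $\ge3$ are $hh$ (with the passage from $o$ to $p$ in the middle), $h$, $h$. Shifting the latter by $-2$ and interleaving, we get the run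
\[
t\cdot hh\cdot t^{-1}\cdot h\cdot t\cdot h\cdot t^{-1}\cdot h\cdot t\cdot h\cdot t^{-1},
\]
which toggles lamp $0$ twice and lamp $1$ four times. It is valid and visits only $0$ and $1$.

Three features of this example persist in general. First, the words $ur$ and $ursrsr$ could be matched because $s$ and $r$ occur in them with the same parities. For the edges $\{0,1\}$ and $\{1,2\}$ one would have to insert $hth t^{-1}$ once, which leaves two lamps lit; and indeed no such paste can work, since it would produce a valid run with $L=2$. Second, the letter $u$ cannot be inserted, because a run never returns to position $j$ in state $o$. Such letters have to match exactly, but they occur a bounded number of times at each edge. Third, the inserted path stays near the edge at which it is inserted. So crossing words need only agree up to an equivalence with boundedly many classes, and this restores the pigeonhole argument.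

\section{Conventions and reduction to a free base group}\label{sec:reduction}

\subsection*{Complexity} We use the following textbook facts. A problem is \emph{elementary} if a Turing machine decides it in time bounded by a tower of exponentials $2^{2^{\cdots^{N}}}$ of fixed height in the input size $N$. A machine that halts in space $S\ge N$ halts in time $2^{O(S)}$, so an elementary space bound implies an elementary time bound. Elementary problems are primitive recursive: one step of a Turing machine is a primitive recursive function of the encoded configuration, and iterating it a primitive recursive number of times is a primitive recursion. Savitch's theorem states that reachability in a digraph whose vertices are strings of length $S$, and whose edges can be tested in space $S$, is decidable in space $O(S^2)$; in particular nondeterministic polynomial space equals PSPACE. EXPTIME is deterministic time $2^{N^{O(1)}}$, and hardness refers to polynomial-time many-one reductions.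

\subsection*{Reductions} Let $G_0=H_0\wr V$ be the given group, $\mathcal A$ an automaton and $g$ a word. Passing to another fixed finite generating set replaces each label by a fixed word, that is, each transition by a path of bounded length, so the choice of generators does not matter.

\emph{Target $1$.} Using transitions with empty label we may assume that $\mathcal A$ has one initial state $q_0$ and one final state $q_f$. We have $g\in L(\mathcal A)$ if and only if $1\in L(\mathcal A)g^{-1}$, and appending a path that reads $g^{-1}$ gives an automaton for $L(\mathcal A)g^{-1}$. So it suffices to decide whether $1\in L(\mathcal A)$.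

\emph{Free base.} Let $F\le V$ be free of finite index $m$. A subgroup of finite index in a finitely generated group is finitely generated, so $F$ has finite rank $b$. If $V$ is virtually cyclic we take $F$ trivial or infinite cyclic, so that $b\le1$. Write $V=\bigsqcup_{i=1}^mFr_i$ with $r_1=1$. The subgroup $G_1=\{(f,g)\in G_0:g\in F\}$ has the right coset representatives $r_1,\dots,r_m$, because $(f,ar_i)=(f,a)(1,r_i)$. Group the lamps at $ar_1,\dots,ar_m$ into one lamp at $a\in F$: put $\tilde f(a)=(f(ar_1),\dots,f(ar_m))$. For $g_1\in F$ the $i$th coordinate of $\tilde f_1(a)\tilde f_2(g_1^{-1}a)$ is $f_1(ar_i)f_2(g_1^{-1}ar_i)$, so $(f,g)\mapsto(\tilde f,g)$ is an isomorphism $G_1\to H_0^m\wr F$. Now let the automaton track the coset. Take the states $(q,i)$, and for each transition $(q,x,q')$ and each $i$, with $j$ defined by $r_ix\in G_1r_j$, a transition from $(q,i)$ to $(q',j)$ labeled by $r_ixr_j^{-1}\in G_1$, written as a fixed word in generators of $H_0^m\wr F$. Along a path from $(q_0,1)$ to $(q_f,1)$ the labels telescope to $r_1x_1\cdots x_kr_1^{-1}=x_1\cdots x_k$, so the new automaton accepts $L(\mathcal A)\cap G_1$, which contains $1$ if and only if $L(\mathcal A)$ does.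

Both reductions take polynomial time and increase the size by a constant factor. This leads to the setting of Sections~\ref{sec:graph}--\ref{sec:interfaces}.

\begin{quote}
$G=H\wr F$, where $H=H_0^m$ is finite of exponent $e$ (so $y^e=1$ for all $y\in H$), abelian if $H_0$ is, and $F$ is free with basis $B$, $|B|=b$. The automaton is $\mathcal A=(Q,\delta,q_0,q_f)$ with transitions $(p,y,q)\in\delta$, $y\in H\cup B^{\pm}$, where $B^\pm=B\cup B^{-1}$ and $1\in H$ serves as the empty label. We put $n=|Q|$; both $n$ and $|\delta|$ are $O(N)$. We decide whether $1\in L(\mathcal A)$.
\end{quote}

Let $K$ be the group of finitely supported maps $F\to H$ under pointwise multiplication. It satisfies $y^e=1$ for all $y\in K$, and evaluation at each $a\in F$ is a homomorphism $K\to H$.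

\subsection*{The Cayley tree} We identify $F$ with its Cayley tree, in which $a$ is adjacent to $ax$ for $x\in B^\pm$. Let $\operatorname{dist}$ be the tree distance, $|a|=\operatorname{dist}(1,a)$ and $\mathrm{Ball}_\rho=\{a:|a|\le\rho\}$. Left translation by an element of $F$ is an automorphism of the tree. For $x\in B^\pm$ let $F_x$ be the set of reduced words that begin with $x$. Then $vF_x$ is the set of vertices whose geodesic from $v$ starts with the step to $vx$, and deleting the tree edge $\{v,vx\}$ leaves the two subtrees $vF_x$ and $F\setminus vF_x$, where
\begin{equation}\label{eq:sides}
vF_x=\{vx\}\cup\bigcup_{y\ne x^{-1}}vxF_y,\qquad F\setminus vF_x=\{v\}\cup\bigcup_{y\neq x}vF_y .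
\end{equation}

\section{The lifted graph and its components}\label{sec:graph}

A run changes three things: the state, the cursor and the lamps. The lamps do not influence which transitions are available, so we take the pairs (state, cursor) as vertices of a graph and record the lamp changes as a product along paths.

The \emph{lifted graph} $\Gamma$ is the digraph with vertex set $Q\times F$ and the following edges, for every $v\in F$. A transition $(p,h,q)$ with $h\in H$ gives an edge $(p,v)\to(q,v)$, called an \emph{$H$-edge at $v$}, whose \emph{effect} is the element of $K$ with value $h$ at $v$ and $1$ elsewhere. A transition $(p,x,q)$ with $x\in B^\pm$ gives an edge $(p,v)\to(q,vx)$ with effect $1$. The effect $\eta(\pi)\in K$ of a path $\pi$ is the product of the effects of its edges, in order. The group $F$ acts on $\Gamma$ by left translation of the second coordinate, and $\eta(t\pi)(a)=\eta(\pi)(t^{-1}a)$. A vertex $(p,v)$ lies \emph{over} $v$; a path is \emph{over} $U\subseteq F$ if all its vertices lie in $Q\times U$; and $\operatorname{supp}\pi$ is the set of second coordinates of the vertices of $\pi$. By the cursor rule and induction on the length, a path $\pi$ from $(q_0,1)$ to $(q,v)$ reads a word that represents $(\eta(\pi),v)$.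 Call a path \emph{valid} if it leads from $(q_0,1)$ to $(q_f,1)$ and has effect $1$. Then
\[
1\in L(\mathcal A)\iff\Gamma\text{ contains a valid path.}
\]

Two vertices of $\Gamma$ are \emph{strongly connected} if each is reachable from the other; the classes of this equivalence relation are the \emph{components} of $\Gamma$. An edge is \emph{internal} if both ends lie in one component and \emph{external} otherwise. By translation invariance this depends only on the transition, so we speak of internal and external transitions. In Section~\ref{sec:example} the transitions among $p$ and $q$ are internal and the other three are external. Write $p\sim q$ if $(p,1)$ and $(q,1)$ lie in one component. By translation, for every $v$ the components that meet $Q\times\{v\}$ meet it in the sets $C\times\{v\}$ with $C$ a $\sim$-class, so there are at most $n$ of them.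

\begin{lemma}\label{lem:interval}
Let $\pi$ be a path and $Z$ a component. Between two visits to $Z$ the path $\pi$ stays in $Z$. Hence $\pi$ enters $Z$ at most once, and not at all if it starts in $Z$; it leaves $Z$ at most once, and not at all if it ends in $Z$; and it uses every external edge at most once.
\end{lemma}

\begin{proof}
A vertex visited between two visits to $Z$ is reachable from $Z$ and reaches $Z$, so it belongs to $Z$.
\end{proof}

Although $\Gamma$ is infinite, its components are easy to compute. Write $p\succeq q$ if $\Gamma$ has a path from $(p,1)$ to $(q,1)$; equivalently, from $(p,v)$ to $(q,v)$ for any $v$.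

\begin{lemma}\label{lem:saturate}
The relations $\succeq$ and $\sim$ and the set of internal transitions can be computed in polynomial time.
\end{lemma}

\begin{proof}
Let $\succeq'$ be the least reflexive and transitive relation on $Q$ such that $p\succeq'q$ for every $(p,h,q)\in\delta$ with $h\in H$, and such that $(p,x,p'),(q',x^{-1},q)\in\delta$ and $p'\succeq'q'$ imply $p\succeq'q$. It is computed by adding pairs in at most $n^2$ rounds. The relation $\succeq$ has these closure properties (for the last one, use the path $(p,1)\to(p',x)\to\cdots\to(q',x)\to(q,1)$), so it contains $\succeq'$. For the converse, cut a path from $(p,1)$ to $(q,1)$ at its visits to vertices over $1$. Each piece is an $H$-edge at $1$ or an excursion that leaves $1$ for a neighbor $x$ and, as $F$ is a tree, returns to $1$ from $x$. The middle part of the excursion is a shorter path between two vertices over $x$, and induction on the length gives $p\succeq'q$.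

Now $p\sim q$ means $p\succeq q\succeq p$, and $(p,h,q)$ is internal if and only if $q\succeq p$. A transition $(p,x,q)$ is internal if and only if there is a path from $(q,x)$ to $(p,1)$. Cutting such a path at its first arrival over $1$, which comes from $x$, shows that this holds if and only if some $(r,x^{-1},r')\in\delta$ satisfies $q\succeq r$ and $r'\succeq p$.
\end{proof}

\begin{remark}\label{rem:trivialH}
If $H=1$, every path has effect $1$, so $1\in L(\mathcal A)$ if and only if $q_0\succeq q_f$, which Lemma~\ref{lem:saturate} decides in polynomial time.
\end{remark}

The next lemma is where the finite exponent enters: an internal edge can be undone together with its effect.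

\begin{lemma}\label{lem:reverse}
If $\xi\colon z\to z'$ is an internal edge with effect $y$, then $\Gamma$ has a path from $z'$ to $z$ with effect $y^{-1}$.
\end{lemma}

\begin{proof}
Let $\zeta$ be a path from $z'$ to $z$, with effect $g$. The path $\zeta\,(\xi\zeta)^{e-1}$ leads from $z'$ to $z$ and has effect $g(yg)^{e-1}=y^{-1}(yg)^e=y^{-1}$.
\end{proof}

The \emph{inverse} of a transition $s=(p,y,q)$ is $s^{-1}=(q,y^{-1},p)$. If $s$ gives an edge $z\to z'$ with effect $y'\in K$, then $s^{-1}$ gives an edge $z'\to z$ with effect $y'^{-1}$. Call $\mathcal A$ \emph{symmetric} if the inverse of every internal transition is a transition.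

\begin{lemma}\label{lem:symm}
From $\mathcal A$ one can compute in polynomial time a symmetric automaton $\mathcal A^\pm$ with the same states and at most $2|\delta|$ transitions such that $1\in L(\mathcal A)$ if and only if $1\in L(\mathcal A^\pm)$.
\end{lemma}

\begin{proof}
Add the inverses of all internal transitions, found by Lemma~\ref{lem:saturate}, and let $\Gamma^\pm$ be the new lifted graph. By Lemma~\ref{lem:reverse} every new edge can be replaced by a path of $\Gamma$ with the same ends and the same effect. So $\Gamma^\pm$ has a valid path if and only if $\Gamma$ has one, and both graphs have the same components. The internal transitions of $\mathcal A^\pm$ are therefore the internal transitions of $\mathcal A$ and their inverses.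
\end{proof}

This step fails for lamp groups with elements of infinite order: for $H=\mathbb Z=\langle h\rangle$, the transitions $(q_0,h,q_f)$ and $(q_f,h,q_f)$ accept $\{h^k:k\ge1\}$, and adding the inverse of the internal loop makes $1$ accepted.

\emph{From now on $\mathcal A$ is symmetric.} A path $\pi$ of internal edges then has an inverse path $\pi^{-1}$ with $\eta(\pi^{-1})=\eta(\pi)^{-1}$. For $x\in B^\pm$ let $\delta_x$ be the set of transitions labeled $x$ and $\delta_x^{\rm int}$ the set of its internal members. Inversion is a bijection $\delta^{\rm int}_x\to\delta^{\rm int}_{x^{-1}}$.

The paths that we insert later must stay close to the place of insertion. If effects are ignored, a plain pumping argument provides short connections. Put $\lambda=2bn^2$.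

\begin{lemma}\label{lem:short}
Let $\delta'\subseteq\delta$, $v\in F$, $Y\subseteq B^\pm$ and $U=\{v\}\cup\bigcup_{y\in Y}vF_y$. If there is a path over $U$ from $(p,v)$ to $(q,v)$ that uses only transitions in $\delta'$, then there is such a path all of whose vertices lie over points at distance at most $\lambda$ from $v$.
\end{lemma}

\begin{proof}
Take a shortest such path $\pi$ and suppose that at time $\tau$ it is over $u$ with $k=\operatorname{dist}(v,u)>\lambda$. Let $v=u_0,\dots,u_k=u$ be the geodesic, $x_i=u_{i-1}^{-1}u_i$ and $U_i=u_{i-1}F_{x_i}$. Then $U\supseteq U_1\supseteq\dots\supseteq U_k\ni u$, where the first inclusion holds because $u\in U$ forces $x_1\in Y$. Let $\sigma_i$ be the maximal subpath of $\pi$ over $U_i$ that contains time $\tau$. The path $\pi$ starts and ends outside $U_i$, and $U_i$ can be entered and left only through $u_i$, so $\sigma_i$ leads from some $(p_i,u_i)$ to some $(q_i,u_i)$. For $j>i$ the path $\sigma_j$ is a proper subpath of $\sigma_i$, since $u_i\notin U_j$. There are only $\lambda$ triples in $Q\times Q\times B^\pm$, so $(p_i,q_i,x_i)=(p_j,q_j,x_j)$ for some $i<j$. The translate $u_iu_j^{-1}\sigma_j$ leads from $(p_i,u_i)$ to $(q_i,u_i)$ and lies over $u_iu_j^{-1}u_{j-1}F_{x_j}=u_ix_i^{-1}F_{x_i}=U_i$.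 Replacing $\sigma_i$ by it gives a shorter path over $U$, a contradiction.
\end{proof}

\section{Crossing words}\label{sec:crossing}

Orient the edges of the tree away from $1$: a \emph{tree edge} is a pair $\theta=(v,x)$ with $|vx|=|v|+1$, and $x$ is its \emph{type}. Its two sides are $\mathrm{In}(\theta)=vF_x$ and $\mathrm{Out}(\theta)=F\setminus vF_x\ni1$. If $\theta'=(v',x)$ has the same type, translation by $vv'^{-1}$ maps $v'$, $v'x$, $\mathrm{In}(\theta')$, $\mathrm{Out}(\theta')$ to $v$, $vx$, $\mathrm{In}(\theta)$, $\mathrm{Out}(\theta)$.

The edges of $\Gamma$ between a vertex over $v$ and a vertex over $vx$ are said to \emph{cross} $\theta$. They correspond bijectively to the \emph{letters} $s\in\delta_x\cup\delta_{x^{-1}}$: a \emph{down letter} $(p,x,q)$ gives $(p,v)\to(q,vx)$, and an \emph{up letter} $(p,x^{-1},q)$ gives $(p,vx)\to(q,v)$. We write $\operatorname{src}_\theta(s)$ and $\operatorname{tgt}_\theta(s)$ for the ends of this edge. The \emph{crossing word} $\partial_\theta\pi$ of a path $\pi$ is the sequence of letters of the edges of $\pi$ that cross $\theta$, in time order. Down and up letters alternate, and for a path from $(q_0,1)$ to $(q_f,1)$ the word has even length and begins with a down letter.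

\begin{lemma}[Splicing]\label{lem:splice}
Let $\theta=(v,x)$ and $\theta'=(v',x)$ be tree edges, $t=vv'^{-1}$, and let $\pi_1,\pi_2$ be valid paths with $\partial_\theta\pi_1=\partial_{\theta'}\pi_2$. Then there is a valid path $\pi^*$ with
\[
\operatorname{supp}\pi^*\subseteq\bigl(\operatorname{supp}\pi_1\cap\mathrm{Out}(\theta)\bigr)\cup t\bigl(\operatorname{supp}\pi_2\cap\mathrm{In}(\theta')\bigr).
\]
\end{lemma}

\begin{proof}
Let $s_1\cdots s_{2k}$ be the common word. Denoting a crossing edge by its letter, write
\[
\pi_1=\alpha_0s_1\beta_1s_2\alpha_1s_3\cdots s_{2k}\alpha_k,\qquad \pi_2=\alpha'_0s_1\beta'_1s_2\alpha'_1s_3\cdots s_{2k}\alpha'_k,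
\]
with $\alpha_j$ over $\mathrm{Out}(\theta)$, $\beta_j$ over $\mathrm{In}(\theta)$, $\alpha_j'$ over $\mathrm{Out}(\theta')$ and $\beta'_j$ over $\mathrm{In}(\theta')$. The path $\beta_j'$ leads from $\operatorname{tgt}_{\theta'}(s_{2j-1})$ to $\operatorname{src}_{\theta'}(s_{2j})$, so $t\beta'_j$ is a path over $\mathrm{In}(\theta)$ with the same ends as $\beta_j$. Hence
\[
\pi^*=\alpha_0s_1(t\beta'_1)s_2\alpha_1s_3(t\beta_2')\cdots s_{2k}\alpha_k
\]
leads from $(q_0,1)$ to $(q_f,1)$ and has the stated support. The value of an effect at $a\in F$ is the ordered product of the labels of the $H$-edges at $a$. For $a\in\mathrm{Out}(\theta)$ these edges lie in the $\alpha_j$, so $\eta(\pi^*)(a)=\prod_j\eta(\alpha_j)(a)=\eta(\pi_1)(a)=1$. For $a\in\mathrm{In}(\theta)$ they lie in the $t\beta'_j$, so $\eta(\pi^*)(a)=\prod_j\eta(\beta'_j)(t^{-1}a)=\eta(\pi_2)(t^{-1}a)=1$, because $t^{-1}a\in\mathrm{In}(\theta')$.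
\end{proof}

Splicing needs equal words, and there are infinitely many words. We now separate the part of a crossing word that is rigid but short from the part that is long but flexible.

The \emph{class} of an internal letter is the $\sim$-class of its state on the outer side, that is, of the source state of a down letter and of the target state of an up letter. Two internal letters have the same class if and only if their edges at $\theta$ lie in the same component, since their ends over $v$ do. A crossing word factors uniquely as $w_1\cdots w_m$ into \emph{blocks}: single external letters, and maximal factors of internal letters of the same class (\emph{internal blocks}). In Figure~\ref{fig:run} each word consists of the block $u$ and one internal block.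

\begin{lemma}\label{lem:blocks}
A crossing word $\partial_\theta\pi$ has at most $3n$ blocks.
\end{lemma}

\begin{proof}
Let $\theta=(v,x)$. By Lemma~\ref{lem:interval}, between two crossings inside a component $Z$ all crossings are inside $Z$. So the internal letters of one class form one block, and there are at most $n$ internal blocks. Each external down letter leaves a component that meets $Q\times\{v\}$, and each component is left at most once, so there are at most $n$ such letters. Each external up letter enters a component that meets $Q\times\{v\}$, and each component is entered at most once, so there are at most $n$ of these as well.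
\end{proof}

It remains to compress internal blocks. In Section~\ref{sec:example} we replaced each letter of a word to be inserted by a fixed piece of path, and the effect of the inserted path was the product of the effects of the pieces. We do not know these effects in advance, so we ask that the product be trivial for every assignment of values to letters. Let $D$ be a group and $d\colon\delta_x^{\rm int}\to D$ a map. Extend $d$ to up letters $s\in\delta_{x^{-1}}^{\rm int}$ by $d(s)=d(s^{-1})^{-1}$, and to words of internal letters as the ordered product. For $w=s_1\cdots s_k$ put $\bar w=s_k^{-1}\cdots s_1^{-1}$; then $d(\bar w)=d(w)^{-1}$.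

\begin{definition}\label{def:equiv}
Fix a type $x$. The \emph{profile} of an external letter is the letter itself. The \emph{profile} of an internal block $w$ is the triple consisting of its first letter, its last letter and the function $d\mapsto d(w)$ from the set of all maps $d\colon\delta^{\rm int}_x\to H$ to $H$. Crossing words $W,W'$ at tree edges of type $x$ are \emph{equivalent}, $W\approx W'$, if their blocks have the same sequence of profiles.
\end{definition}

If $H$ is abelian, written additively, then $d(w)=\sum_sn_s\,d(s)$, where $n_s$ is the number of occurrences of $s\in\delta_x^{\rm int}$ in $w$ minus that of $s^{-1}$; so the third entry of the profile records the numbers $n_s$ modulo $e$. For $H=\mathbb Z_2$ these are the parities of Section~\ref{sec:example}.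

There are at most $|H|^{|\delta|}$ maps $d$, so there are at most $\kappa=|\delta|+|\delta|^2|H|^{|H|^{|\delta|}}$ profiles. By Lemma~\ref{lem:blocks}, for each type the number of $\approx$-classes is at most
\begin{equation}\label{eq:M}
M=(\kappa+1)^{3n}.
\end{equation}

\section{Inserting closed paths of trivial effect}\label{sec:insert}

We show that two paths with equivalent crossing words can be modified, near the two edges and without change of effect, so that the words become equal. We cannot delete crossings from a path, but we can add them. So instead of turning a block $w$ into an equivalent block $w'$, we extend both to $w\bar ww'$: we append $\bar ww'$ to $w$ and prepend $w\bar w$ to $w'$.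

Two things are needed for a word to be inserted. Consecutive letters must be joinable on the correct side of the edge, and the total effect must be trivial. Fix a tree edge $\theta=(v,x)$. Consider the internal edges of $\Gamma$ with both ends over $\mathrm{In}(\theta)$, and call two vertices over $\mathrm{In}(\theta)$ equivalent if a path of such edges leads from one to the other. Since internal edges have inverses, this is an equivalence relation; its classes are the \emph{inner regions}. The \emph{outer regions} are defined in the same way with $\mathrm{Out}(\theta)$. An ordered pair $(s,s')$ of internal letters is \emph{compatible} if $\operatorname{tgt}_\theta(s)$ and $\operatorname{src}_\theta(s')$ lie in the same region. Translation between tree edges of type $x$ preserves sides, internal edges and letters, so compatibility depends only on $x$. We have: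
\begin{enumerate}
\item[(K1)] Consecutive letters of an internal block of a crossing word $\partial_{\theta'}\pi$, with $\theta'$ of type $x$, are compatible. Indeed, between the two crossings $\pi$ stays on one side of $\theta'$, and it stays in one component by Lemma~\ref{lem:interval}, so it uses internal edges only.
\item[(K2)] If $(s,s')$ is compatible, so is $(s'^{-1},s^{-1})$, as $\operatorname{tgt}_\theta(s'^{-1})=\operatorname{src}_\theta(s')$ and $\operatorname{src}_\theta(s^{-1})=\operatorname{tgt}_\theta(s)$.
\item[(K3)] The pair $(s,s^{-1})$ is compatible, as $\operatorname{tgt}_\theta(s)=\operatorname{src}_\theta(s^{-1})$.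
\end{enumerate}
Let $\mathrm{Near}(\theta)$ be the set of points of $\mathrm{In}(\theta)$ within distance $\lambda$ of $vx$ together with the points of $\mathrm{Out}(\theta)$ within distance $\lambda$ of $v$.

\begin{lemma}\label{lem:loop}
Let $s_1\cdots s_k$ be a word of internal letters such that consecutive letters are compatible, $\operatorname{src}_\theta(s_1)=\operatorname{tgt}_\theta(s_k)=z$, and $d(s_1\cdots s_k)=1$ for all $d\colon\delta_x^{\rm int}\to H$. Then there is a closed path $\omega$ at $z$ over $\mathrm{Near}(\theta)$ with $\partial_\theta\omega=s_1\cdots s_k$ and $\eta(\omega)=1$.
\end{lemma}

\begin{proof}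
If consecutive crossings were joined by arbitrary paths, the effect would depend on pairs of letters. To make it depend on single letters we route every connection through a base point of the region. In each inner region that contains a vertex over $vx$ choose a base point over $vx$, and for every vertex $a$ over $vx$ choose a path $\gamma_a$ of internal edges over $\mathrm{In}(\theta)$ from the base point of its region to $a$. By \eqref{eq:sides} and Lemma~\ref{lem:short}, applied with base $vx$ and $\delta'$ the set of internal transitions, $\gamma_a$ can be chosen over $\mathrm{Near}(\theta)$. Choose base points over $v$ and paths $\gamma_a$ over $\mathrm{Out}(\theta)\cap\mathrm{Near}(\theta)$ for the vertices $a$ over $v$ by the same lemma with base $v$. For an internal letter $s$, down or up, put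
\[
\hat s=\gamma_{\operatorname{src}_\theta(s)}\cdot s\cdot\gamma_{\operatorname{tgt}_\theta(s)}^{-1}.
\]
This path leads from the base point of the region of $\operatorname{src}_\theta(s)$ to the base point of the region of $\operatorname{tgt}_\theta(s)$, crosses $\theta$ exactly once, by the letter $s$, and satisfies $\widehat{s^{-1}}=\hat s^{\,-1}$. By compatibility $\hat s_j$ ends where $\hat s_{j+1}$ starts, and $\hat s_1\cdots\hat s_k$ is closed at the base point of the region of $z$. So
\[
\omega=\gamma_z^{-1}\,\hat s_1\cdots\hat s_k\,\gamma_z
\]
is a closed path at $z$ over $\mathrm{Near}(\theta)$ with crossing word $s_1\cdots s_k$.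

For $a\in F$ define $d_a\colon\delta_x^{\rm int}\to H$ by $d_a(s)=\eta(\hat s)(a)$. Since $\eta(\widehat{s^{-1}})=\eta(\hat s)^{-1}$, the formula $d_a(s)=\eta(\hat s)(a)$ also holds for up letters. Evaluation at $a$ is a homomorphism, so $\eta(\hat s_1\cdots\hat s_k)(a)=d_a(s_1\cdots s_k)=1$ for every $a$. Thus $\eta(\omega)$ is a conjugate of $1$.
\end{proof}

The last step explains why Definition~\ref{def:equiv} uses maps into the finite group $H$ although the effects lie in the infinite group $K$: an equation in $K$ is checked one lamp at a time.

\begin{lemma}[Insertion]\label{lem:insert}
Let $\theta,\theta'$ be tree edges of type $x$ and $\pi,\pi'$ valid paths with $\partial_\theta\pi\approx\partial_{\theta'}\pi'$. Then there are valid paths $\pi_1,\pi_2$ with $\partial_\theta\pi_1=\partial_{\theta'}\pi_2$ and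
\[
\operatorname{supp}\pi_1\subseteq\operatorname{supp}\pi\cup\mathrm{Near}(\theta),\qquad\operatorname{supp}\pi_2\subseteq\operatorname{supp}\pi'\cup\mathrm{Near}(\theta').
\]
\end{lemma}

\begin{proof}
Let $w_1\cdots w_m$ and $w_1'\cdots w'_m$ be the block factorizations. For each $i$, either $w_i=w_i'$ is an external letter or both blocks are internal with the same profile. Let $W''=w_1''\cdots w_m''$, where $w_i''=w_i$ in the first case and $w''_i=w_i\bar w_iw'_i$ in the second.

Fix $i$ with $w=w_i$ and $w'=w'_i$ internal, with common first letter $f$ and common last letter $l$. Consecutive letters are compatible inside $w$ and $w'$ by (K1), and inside $\bar w$ by (K2).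

The word $\bar ww'$ has the junction $(f^{-1},f)$, compatible by (K3); here we use that $w$ and $w'$ have the same first letter. It begins with $l^{-1}$ and ends with $l$, and $\operatorname{src}_\theta(l^{-1})=\operatorname{tgt}_\theta(l)$; here we use that they have the same last letter. Finally $d(\bar ww')=d(w)^{-1}d(w')=1$ for all $d$, by the third entry of the profile. Lemma~\ref{lem:loop} gives a closed path at $\operatorname{tgt}_\theta(l)$, which we insert into $\pi$ directly after the crossing that is the last letter of the block $w_i$. Doing this for all internal blocks yields $\pi_1$ with $\partial_\theta\pi_1=W''$.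

The word $w\bar w$ has the junction $(l,l^{-1})$, compatible by (K3). It begins with $f$ and ends with $f^{-1}$, where $\operatorname{tgt}_{\theta'}(f^{-1})=\operatorname{src}_{\theta'}(f)$, and $d(w\bar w)=1$ for all $d$. Lemma~\ref{lem:loop} at $\theta'$ gives a closed path at $\operatorname{src}_{\theta'}(f)$, which we insert into $\pi'$ directly before the crossing that is the first letter of the block $w'_i$. This yields $\pi_2$ with $\partial_{\theta'}\pi_2=W''$.

Inserting a closed path of effect $1$ changes neither the ends nor the effect of a path, so $\pi_1$ and $\pi_2$ are valid, and all new vertices lie over $\mathrm{Near}(\theta)$ and $\mathrm{Near}(\theta')$ respectively.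
\end{proof}

\section{Valid paths in a bounded ball}\label{sec:ball}

Insertion followed by splicing removes the part of the tree between two edges, but the insertions lengthen the path and may enlarge its support near the edges. So neither the length nor the support need decrease. We therefore measure a path by a subtree $D$ whose $\lambda$-neighborhood contains the support; this neighborhood absorbs the inserted paths.

\begin{proposition}\label{prop:ball}
If a valid path exists, then a valid path over $\mathrm{Ball}_\rho$ exists, where $\rho=2bM+\lambda$.
\end{proposition}

\begin{proof}
For $D\subseteq F$ let $D^{+}=\{a:\operatorname{dist}(a,D)\le\lambda\}$. Consider the pairs $(\pi,D)$ with $\pi$ valid, $D\ni1$ a finite subtree of $F$ and $\operatorname{supp}\pi\subseteq D^+$. Such pairs exist, for instance with $D=\operatorname{supp}\pi$. Choose one with $|D|$ minimal. We claim that for every $a\in D$, distinct tree edges $\theta$ on the geodesic from $1$ to $a$ have distinct pairs (type of $\theta$, $\approx$-class of $\partial_\theta\pi$). By \eqref{eq:M} there are at most $2bM$ such pairs, so the claim gives $|a|\le2bM$ for all $a\in D$, and hence $\operatorname{supp}\pi\subseteq\mathrm{Ball}_\rho$.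

Suppose that $\theta=(v,x)$ and $\theta'=(v',x)$ are distinct edges on such a geodesic, $\theta$ closer to $1$, with $\partial_\theta\pi\approx\partial_{\theta'}\pi$. Then $v,vx,v',v'x\in D$, $v'\in\mathrm{In}(\theta)$ and $\mathrm{In}(\theta')\subseteq\mathrm{In}(\theta)$. Apply Lemma~\ref{lem:insert} with $\pi'=\pi$, and then Lemma~\ref{lem:splice} to the resulting $\pi_1,\pi_2$, to get a valid path $\pi^*$. With $t=vv'^{-1}$ put
\[
D_{\rm out}=D\cap\mathrm{Out}(\theta),\qquad D_{\rm in}=D\cap\mathrm{In}(\theta'),\qquad D^*=D_{\rm out}\cup tD_{\rm in}.
\]
The sets $D_{\rm out}\ni1,v$ and $tD_{\rm in}\ni vx$ are subtrees that contain the adjacent vertices $v$ and $vx$, so $D^*$ is a subtree containing $1$. Since $D_{\rm in}\subseteq D\cap\mathrm{In}(\theta)$ and $v'$ lies in the right side but not in the left, $|D^*|\le|D_{\rm out}|+|D_{\rm in}|<|D|$.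

It remains to see that $\operatorname{supp}\pi^*\subseteq(D^*)^+$. Let $a\in\operatorname{supp}\pi_1\cap\mathrm{Out}(\theta)$. If $a\in\mathrm{Near}(\theta)$, then $\operatorname{dist}(a,v)\le\lambda$. Otherwise $a\in\operatorname{supp}\pi$, so $\operatorname{dist}(a,a')\le\lambda$ for some $a'\in D$; either $a'\in D_{\rm out}$, or $a'\in\mathrm{In}(\theta)$ and the geodesic from $a$ to $a'$ passes through $v$, so that again $\operatorname{dist}(a,v)\le\lambda$. In all cases $a\in D_{\rm out}^+$. Now let $a\in\operatorname{supp}\pi_2\cap\mathrm{In}(\theta')$. If $a\in\mathrm{Near}(\theta')$, it is within $\lambda$ of $v'x\in D_{\rm in}$. Otherwise it is within $\lambda$ of some $a'\in D$, and either $a'\in D_{\rm in}$ or the geodesic from $a$ to $a'$ passes through $v'x$. So $a\in D_{\rm in}^+$ and $ta\in(tD_{\rm in})^+$. By Lemma~\ref{lem:splice}, $\operatorname{supp}\pi^*\subseteq(D^*)^+$, and $(\pi^*,D^*)$ contradicts the minimality of $|D|$.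
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply the reductions of Section~\ref{sec:reduction} and Lemma~\ref{lem:symm}, and compute $\rho$ from $n$ and $|\delta|$. Consider the finite digraph whose vertices are the triples $(q,v,f)$ with $q\in Q$, $v\in\mathrm{Ball}_\rho$ and $f\colon\mathrm{Ball}_\rho\to H$. A transition $(q,h,q')$ leads from $(q,v,f)$ to $(q',v,f')$, where $f'(v)=f(v)h$ and $f'=f$ elsewhere; a transition $(q,x,q')$ leads from $(q,v,f)$ to $(q',vx,f)$ if $vx\in\mathrm{Ball}_\rho$. The third coordinate records the effect so far, so by Proposition~\ref{prop:ball} we have $1\in L(\mathcal A)$ if and only if $(q_f,1,1)$ is reachable from $(q_0,1,1)$.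

The group $H$ and the rank $b$ are fixed and $n,|\delta|=O(N)$. Hence $\log\kappa\le2^{O(N)}$, $\log M=3n\log(\kappa+1)\le2^{O(N)}$ and $\rho\le2^{2^{O(N)}}$. We have $|\mathrm{Ball}_\rho|\le2\rho+1\le2^{2^{O(N)}}$ if $b\le1$, which is the case for virtually cyclic $V$, and $|\mathrm{Ball}_\rho|\le(2b)^{\rho+1}\le2^{2^{2^{O(N)}}}$ if $b\ge2$. Vertices are stored, and edges tested, in space polynomial in $N+|\mathrm{Ball}_\rho|$. Savitch's theorem gives the stated space bounds, and the problem is elementary, hence primitive recursive.
\end{proof}

Finiteness of $H$ was used three times: through the exponent in Lemma~\ref{lem:reverse}, in the bound $\kappa$ on the number of profiles, and in the finiteness of the search graph. Freeness of $F$ was used through the fact that every edge of the Cayley graph separates it and that the sides of two edges of the same type are translates of each other. In the Cayley graph of $\mathbb Z^2$ no edge separates, and splicing has no counterpart there.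

\section{Abelian lamp groups: certificates}\label{sec:cert}

We turn to the upper bounds of Theorem~\ref{thm:abelian}. If $V$ is finite, then $G_0=H_0\wr V$ is a fixed finite group, and $g\in L(\mathcal A)$ is reachability in the graph on $Q\times G_0$ with an edge $(p,a)\to(q,ay)$ for each transition $(p,y,q)$; this proves (1). So let $V$ be infinite and return to the setting of Section~\ref{sec:reduction} with a symmetric automaton, where now $b\ge1$, $b=1$ in case (2), and $H\ne1$ is abelian of exponent $e\ge2$. We write $H$ and $K$ additively; they are modules over $\mathbb Z_e=\mathbb Z/e\mathbb Z$.

For abelian $H$ the effect of a path depends only on how often, modulo $e$, it uses each edge. So we replace paths by such multiplicities and ask which multiplicities come from paths. Inside a component, conservation of flow modulo $e$ will be enough, since edges can be reversed. External edges cannot be repeated and have to be counted exactly.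

A \emph{weighting} of a set $E$ of edges of $\Gamma$ is a finitely supported function $\mu$ on $E$ that assigns an element of $\mathbb Z_e$ to each internal edge and $0$ or $1$ to each external edge. Let $S$ be the set of external edges of weight $1$. For a statement $P$ let $[P]$ be $1$ if $P$ holds and $0$ otherwise.

\begin{definition}\label{def:cert}
A \emph{certificate} is a weighting $\mu$ of all edges of $\Gamma$ with the following properties.
\begin{enumerate}
\item[(C1)] For each component $Z$, in the integers,
\[
\mathrm{in}_S(Z)+[(q_0,1)\in Z]=\mathrm{out}_S(Z)+[(q_f,1)\in Z]\le1,
\]
where $\mathrm{in}_S(Z)$ and $\mathrm{out}_S(Z)$ count the edges of $S$ with target, respectively source, in $Z$. The common value is denoted $\nu(Z)$.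
\item[(C2)] For each vertex $z$ of $\Gamma$, the total weight of the edges out of $z$ minus the total weight of the edges into $z$ equals $[z=(q_0,1)]-[z=(q_f,1)]$ in $\mathbb Z_e$.
\item[(C3)] For each $a\in F$, $\sum_\xi\mu(\xi)h_\xi=0$ in $H$, where $\xi$ ranges over the $H$-edges at $a$ and $h_\xi$ is the label of $\xi$.
\item[(C4)] For each component $Z$ with $\nu(Z)=0$, $\mu$ vanishes on the internal edges of $Z$.
\end{enumerate}
\end{definition}

Conditions (C1) and (C4) supply what flow conservation modulo $e$ misses. For $H=\mathbb Z_2^2$ and three transitions from $q_0$ to $q_f$ labeled by the three nonzero elements, weight $1$ on the three edges over $1$ satisfies (C2) and (C3), but not (C1), and no path is valid. For $H=\mathbb Z_2=\{0,h\}$ and the transitions $(q_0,h,q_f)$, $(p,h,p)$, weight $1$ on both edges over $1$ satisfies (C1)--(C3), but not (C4), and again no path is valid.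

\begin{lemma}\label{lem:cert}
A valid path exists if and only if a certificate exists.
\end{lemma}

\begin{proof}
Let $\pi$ be valid, and let $\mu(\xi)$ be the number of uses of $\xi$, reduced modulo $e$ for internal $\xi$. By Lemma~\ref{lem:interval} external edges get weight $0$ or $1$, and both sides of (C1) equal $1$ if $\pi$ visits $Z$ and $0$ otherwise; this also gives (C4). Condition (C2) counts departures from and arrivals at $z$, and (C3) says $\eta(\pi)(a)=0$.

Conversely, let $\mu$ be a certificate. First we show that $S$ strings components together in a line. View $S$ as a finite set of arrows between components. It has no directed cycle, since the components on a cycle would coincide, and in- and out-degrees are at most $1$ by (C1). So $S$ is a disjoint union of directed chains of positive length. At the first component $Z$ of a chain, $\mathrm{in}_S(Z)=0$ and $\mathrm{out}_S(Z)=1$, so (C1) forces $(q_0,1)\in Z$ and $(q_f,1)\notin Z$. At the last component, $\mathrm{in}_S=1$ and $\mathrm{out}_S=0$ force it to contain $(q_f,1)$. Hence there is at most one chain. If $(q_0,1)$ and $(q_f,1)$ lie in one component there is none. If they lie in different components, (C1) at the component of $(q_0,1)$ gives an outgoing edge, so there is exactly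 one. In both cases there are distinct components $Z_1,\dots,Z_m$ and vertices $a_i,b_i\in Z_i$ with $a_1=(q_0,1)$, $b_m=(q_f,1)$ and $S=\{\xi_1,\dots,\xi_{m-1}\}$, $\xi_i\colon b_i\to a_{i+1}$. All other components have $\nu=0$.

Next we realize $\mu$ inside $Z=Z_i$ by a path. A \emph{chain} on $Z$ is a finitely supported function $\chi$ from the internal edges of $Z$ to $\mathbb Z_e$. Its \emph{divergence} at $z$ is the weight out of $z$ minus the weight into $z$, and $\eta(\chi)=\sum_\xi\chi(\xi)\eta(\xi)\in K$; this is well defined and additive because $eK=0$. A \emph{walk} in $Z$ traverses internal edges forward or backward, and its chain counts forward minus backward traversals. Replacing each backward traversal of $\xi$ by the inverse edge, whose effect is $-\eta(\xi)$, turns a walk with chain $\chi$ into a path of $\Gamma$ with the same ends and effect $\eta(\chi)$; here we use that $K$ is abelian.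

Let $\mu_i$ be the restriction of $\mu$ to the internal edges of $Z_i$. The only edges of $S$ at vertices of $Z_i$ are $\xi_{i-1}$ into $a_i$ (for $i>1$) and $\xi_i$ out of $b_i$ (for $i<m$), so (C2) says that $\mu_i$ has divergence $[z=a_i]-[z=b_i]$ at $z\in Z_i$. Choose a path $\gamma$ in $Z_i$ from $a_i$ to $b_i$. Its chain has the same divergence, so $\chi=\mu_i-(\text{chain of }\gamma)$ has divergence $0$. Choose a finite subgraph of $Z_i$ that is connected as an undirected graph and contains $a_i$ and the support of $\chi$, and choose a spanning tree $T$ of it. For each edge $\xi$ of the subgraph outside $T$ let $\omega_\xi$ be the closed walk that goes in $T$ from $a_i$ to the source of $\xi$, traverses $\xi$ and returns in $T$ to $a_i$, and let $k_\xi\in\{0,\dots,e-1\}$ represent $\chi(\xi)$. The chain $\chi-\sum_\xi k_\xi\cdot(\text{chain of }\omega_\xi)$ has divergence $0$ and is supported on $T$. It vanishes: at a leaf the divergence is $\pm$ the weight of the only edge there, so this weight is $0$, and we remove the leaf and repeat. Thus the walk that traverses each $\omega_\xi$ exactly $k_\xi$ times and then $\gamma$ has chain $\mu_i$, and it yields a path $\pi_i$ from $a_i$ to $b_i$ with effect $\eta(\mu_i)$.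

The path $\pi_1\xi_1\pi_2\cdots\xi_{m-1}\pi_m$ leads from $(q_0,1)$ to $(q_f,1)$. By (C4) its effect is $\sum_\xi\mu(\xi)\eta(\xi)$ over all edges of $\Gamma$, which is $0$ by (C3).
\end{proof}

\section{Abelian lamp groups: dynamic programming on the tree}\label{sec:interfaces}

Conditions (C2) and (C3) are local. Conditions (C1) and (C4) concern components, which may extend over an infinite part of the tree; but a component can be followed across a tree edge by its $\sim$-class, and three bits per component summarize what happens below the edge. This lets us build certificates from the leaves of their support toward the root, passing only polynomially many bits across each tree edge.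

Root the tree at $1$. For $u\in F$ let $T_u$ be the set of vertices whose geodesic from $1$ passes through $u$, so $T_1=F$. If $u\ne1$, write $u=vx$ with $|u|=|v|+1$; then $\theta_u=(v,x)$ is the \emph{parent edge} and $x$ the \emph{type} of $u$, and $T_u=\mathrm{In}(\theta_u)$. The \emph{children} of $u$ are the vertices $uy$ with $y\in Y_u$, where $Y_u=B^\pm\setminus\{x^{-1}\}$ for $u$ of type $x$ and $Y_1=B^\pm$; the child $uy$ has type $y$, and $T_u=\{u\}\sqcup\bigsqcup_{y\in Y_u}T_{uy}$. Let $E_u$ be the set of edges of $\Gamma$ with at least one end over $T_u$. Call the $H$-edges at $u$ and the edges crossing $\theta_u$ (none if $u=1$) the \emph{local edges} at $u$. Then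
\begin{equation}\label{eq:disjoint}
E_u=\{\text{local edges at }u\}\sqcup\bigsqcup_{y\in Y_u}E_{uy}.
\end{equation}
Indeed, an edge of $E_u$ that is not local is an $H$-edge at a point of some $T_{uy}$, or crosses some $\theta_{uy}$, or crosses a tree edge inside some $T_{uy}$; and the union is disjoint because different $T_{uy}$ are not adjacent and none contains $u$ or $v$.

Any two vertices of a component $Z$ are joined by a path in $Z$ (Lemma~\ref{lem:interval}), so the projection of $Z$ to $F$ is connected. Say that $Z$ \emph{crosses} $\theta=(v,x)$ if it has vertices over both sides. A path in $Z$ from the outer to the inner side then contains an internal edge with letter in $\delta^{\rm int}_x$; conversely, such an edge lies in a crossing component. Consequently: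
\begin{enumerate}
\item[(X1)] For $u$ of type $x$, the components crossing $\theta_u$ correspond bijectively, via $Z\cap(Q\times\{u\})=C\times\{u\}$, to the $\sim$-classes $C$ that contain the target of a transition in $\delta^{\rm int}_x$. Let $\mathcal C_x$ be the set of these classes.
\item[(X2)] The component $Z\supseteq C\times\{u\}$ meets $Q\times T_{uy}$ if and only if it crosses $\theta_{uy}$, if and only if some $(p,y,p')\in\delta^{\rm int}_y$ has $p\in C$; its class in $\mathcal C_y$ is then the class of $p'$.
\item[(X3)] A component that meets $Q\times T_u$ either lies over a single $T_{uy}$ or meets $Q\times\{u\}$; in the second case it either crosses $\theta_u$ or lies over $T_u$.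
\end{enumerate}

Let $\mu$ be a weighting of $E_u$ and $Z$ a component that meets $Q\times\{u\}$. Let $i_u(Z)$ be the number of edges of $S$ with target in $Z\cap(Q\times T_u)$, let $o_u(Z)$ be the number of edges of $S$ with source in $Z\cap(Q\times T_u)$, and let $\phi_u(Z)=1$ if $\mu$ is nonzero on some internal edge of $Z$ in $E_u$ and $\phi_u(Z)=0$ otherwise.

\begin{definition}\label{def:partial}
A \emph{partial certificate at $u$} is a weighting $\mu$ of $E_u$ such that (C2) holds at all vertices over $T_u$, (C3) holds at all $a\in T_u$, (C1) and (C4) hold for all components lying over $T_u$, and
\begin{enumerate}
\item[(C5)] $i_u(Z)\le1$ and $o_u(Z)\le1$ for every component $Z$ crossing $\theta_u$.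
\end{enumerate}
For $u$ of type $x$, its \emph{interface} consists of the weights of the edges crossing $\theta_u$, indexed by the letters in $\delta_x\cup\delta_{x^{-1}}$, and the triples $(i_u(Z),o_u(Z),\phi_u(Z))\in\{0,1\}^3$ of the components crossing $\theta_u$, indexed by $\mathcal C_x$.
\end{definition}

The conditions make sense because all edges that they mention have an end over $T_u$. A partial certificate at $1$ is a certificate. For $u\ne1$ the terms with $(q_0,1)$ and $(q_f,1)$ vanish, as $1\notin T_u$; so translation between vertices of type $x$ carries partial certificates to partial certificates with the same interface. Let $\mathcal R_x$ be the set of interfaces of partial certificates at vertices of type $x$. There are at most $e^{|\delta|}8^n=2^{O(N)}$ possible interfaces of each type, and each has size $O(N)$.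

\subsection*{The local rule at $u$} The input consists of an interface $I_y$ of type $y$ for each $y\in Y_u$ and of weights for the local edges at $u$. Every edge incident with a vertex over $u$ is local or crosses some $\theta_{uy}$, so its weight is part of the input. For a $\sim$-class $C$ let $Z_C$ be the component containing $C\times\{u\}$, let $Y(C)$ be the set of $y\in Y_u$ such that $Z_C$ crosses $\theta_{uy}$, and for $y\in Y(C)$ let $(i^y,o^y,\phi^y)$ be the triple of $Z_C$ in $I_y$, found by (X2). Compute
\begin{align*}
i(C)&=\#\{\text{external edges of weight $1$ with target in }C\times\{u\}\}+\textstyle\sum_{y\in Y(C)}i^y,\\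
o(C)&=\#\{\text{external edges of weight $1$ with source in }C\times\{u\}\}+\textstyle\sum_{y\in Y(C)}o^y,
\end{align*}
and let $\phi(C)=1$ if some $\phi^y$ is $1$ or some local internal edge of $Z_C$ has nonzero weight, and $\phi(C)=0$ otherwise. The rule \emph{accepts} if
\begin{enumerate}
\item[(L1)] (C2) holds at all vertices over $u$ and (C3) holds at $u$;
\item[(L2)] $i(C)\le1$ and $o(C)\le1$ whenever $Z_C$ crosses $\theta_u$;
\item[(L3)] whenever $Z_C$ does not cross $\theta_u$ (for $u=1$: for all $C$),
\[
i(C)+[u=1,\ q_0\in C]=o(C)+[u=1,\ q_f\in C]\le1,
\]
and $\phi(C)=0$ if this number is $0$.
\end{enumerate}
If $u$ has type $x$ and the rule accepts, it \emph{outputs} the weights of the edges crossing $\theta_u$ and the triples $(i(C),o(C),\phi(C))$ for $C\in\mathcal C_x$. For $u\neq1$ the rule depends only on the type of $u$, and by Lemma~\ref{lem:saturate} it runs in polynomial time.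

\begin{lemma}[Locality]\label{lem:local}
Let $u\in F$ and let $\mu$ be a weighting of $E_u$, with restrictions $\mu_y$ to $E_{uy}$. Then $\mu$ is a partial certificate at $u$ if and only if each $\mu_y$ is a partial certificate at $uy$ and the local rule accepts the interfaces of the $\mu_y$ together with the local weights of $\mu$. In this case, for $u\ne1$, the output is the interface of $\mu$.
\end{lemma}

\begin{proof}
Let $Z=Z_C$. An edge of $S$ with target in $Z\cap(Q\times T_u)$ has its target either in $C\times\{u\}$ or over exactly one $T_{uy}$; in the second case $y\in Y(C)$ by (X2), and the edge lies in $E_{uy}$. So $i_u(Z)$ is the number of edges of $S$ with target in $C\times\{u\}$ plus $\sum_{y\in Y(C)}i_{uy}(Z)$, and the same argument with sources applies to $o_u(Z)$. By \eqref{eq:disjoint}, an internal edge of $Z$ in $E_u$ is local or lies in some $E_{uy}$, where again $y\in Y(C)$. Hence the rule computes $i(C)=i_u(Z)$, $o(C)=o_u(Z)$ and $\phi(C)=\phi_u(Z)$. If $Z$ lies over $T_u$, these are $\mathrm{in}_S(Z)$, $\mathrm{out}_S(Z)$ and the indicator that $\mu$ is nonzero on $Z$.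

By (X3) the conditions of Definition~\ref{def:partial} at $u$ split into four groups: (a) (C2) and (C3) over $u$; (b) (C2) and (C3) over the $T_{uy}$; (c) (C1) and (C4) for components lying over some $T_{uy}$; (d) for components meeting $Q\times\{u\}$, (C5) if they cross $\theta_u$, and (C1) and (C4) otherwise. Group (a) is (L1), and group (d) is (L2) and (L3). Groups (b) and (c) are the conditions for the $\mu_y$ except (C5). Finally, (C5) at $uy$ follows from (d): a component $Z$ crossing $\theta_{uy}$ meets $Q\times\{u\}$, and $i_{uy}(Z)\le i_u(Z)\le1$, $o_{uy}(Z)\le o_u(Z)\le1$.
\end{proof}

\begin{lemma}\label{lem:fix}
The family $(\mathcal R_x)_{x\in B^\pm}$ is the least family of sets of interfaces that contains the zero interfaces and is closed under the local rule. A certificate exists if and only if the local rule at $1$ accepts some $I_y\in\mathcal R_y$ $(y\in B^\pm)$ and some weights of the $H$-edges at $1$.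
\end{lemma}

\begin{proof}
The zero weighting is a partial certificate at every $u\ne1$, with zero interface. By \eqref{eq:disjoint}, partial certificates at the children of $u$ and arbitrary local weights combine to a weighting of $E_u$. With Lemma~\ref{lem:local} this shows that $(\mathcal R_x)$ is closed under the rule, and, for $u=1$, gives both directions of the second statement.

For minimality let $\mu$ be a partial certificate at $u\ne1$. Let $d(\mu)=-1$ if $\mu=0$, and otherwise let $d(\mu)\ge0$ be the largest distance from $u$ of a point of $T_u$ over which an edge of nonzero weight has an end. We show by induction on $d(\mu)$ that the interface of $\mu$ is obtained from zero interfaces by finitely many applications of the rule. For $d(\mu)=-1$ it is zero. For $d(\mu)\ge0$ each restriction satisfies $d(\mu_y)\le d(\mu)-1$, since points of $T_{uy}$ are one step closer to $uy$ than to $u$. By Lemma~\ref{lem:local} the $\mu_y$ are partial certificates and one application of the rule to their interfaces gives the interface of $\mu$.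
\end{proof}

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:abelian}(2) and (3)]
By Lemmas~\ref{lem:cert} and~\ref{lem:fix}, it suffices to evaluate the condition at the root. The rule takes at most $2b$ interfaces and at most $|\delta|$ local weights, so it has $2^{O(N)}$ inputs, $b$ being fixed. Starting from the zero interfaces and applying the rule to all available inputs until nothing new appears takes $2^{O(N)}$ rounds. So the sets $\mathcal R_x$ and the root condition are computed in exponential time.

If $b=1$, a vertex of type $x$ has exactly one child, and the child has type $x$. So $I\in\mathcal R_x$ if and only if there is a sequence of interfaces from zero to $I$ in which each term is the output of the rule on the previous term and some local weights. A nondeterministic machine guesses this sequence term by term and stores only the current term. For the root condition it does so for both types and guesses the weights at $1$. This uses polynomial space, so the problem is in PSPACE by Savitch's theorem.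
\end{proof}

\section{Lower bounds}\label{sec:lower}

Let $H$ be any nontrivial finite group and fix $h\in H$, $h\ne1$. We build automata whose labels are $h^{\pm1}$, finitely many fixed elements of $V$, or empty; each such element is a fixed word in the generators of $H\wr V$, and an empty label is simulated by $xx^{-1}$. We always ask whether $1$ is accepted, that is, whether some run ends with the cursor at $1$ and all lamps trivial. Both reductions rest on one device. If a lamp is multiplied at most once by $h$ and at most once by $h^{-1}$, then it ends trivial if and only if both or neither of these events occur. So a lamp tests that two moments of the run made the same guess.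

\subsection*{PSPACE-hardness for infinite $V$}
An infinite virtually free group contains a nontrivial free group, hence an element $t$ of infinite order; call $t^j$ \emph{position} $j$. We reduce from the following problem, which is PSPACE-complete \cite{kozen}: given deterministic finite automata $\mathcal A_1,\dots,\mathcal A_k$ over $\{0,1\}$, is some word accepted by all of them? Duplicating one automaton, we may assume that $k$ is even.

The run will sweep $k$ times over a stretch of positions, alternately to the right and to the left. Sweep $i$ guesses a word accepted by $\mathcal A_i$, writes it down for sweep $i+1$ and erases what sweep $i-1$ wrote. Put $s=2(k-1)$. \emph{Segment} $j\in\mathbb Z$ consists of the positions $js,\dots,js+s-1$, and for $m=1,\dots,k-1$ its positions $js+2m-2$ and $js+2m-1$ are the \emph{marker} and the \emph{bit} of \emph{link} $m$. To \emph{process} a letter $w\in\{0,1\}$ in a segment, sweep $i$ moves the cursor by $t^{s}$ ($i$ odd) or $t^{-s}$ ($i$ even) across the segment, and on the way it multiplies the marker and bit of link $i$ by $h$ and $h^w$ if $i\le k-1$, and the marker and bit of link $i-1$ by $h^{-1}$ and $h^{-w}$ if $i\ge2$. This is a path of $O(s)$ transitions. An odd sweep starts in the initial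 state of $\mathcal A_i$, follows a transition of $\mathcal A_i$ for each letter processed, and may stop in an accepting state. An even sweep starts in any accepting state of $\mathcal A_i$, follows transitions backward, and may stop in the initial state. When sweep $i<k$ stops, sweep $i+1$ starts at the same position; when sweep $k$ stops, the automaton accepts. The automaton has polynomial size.

Suppose that $w_0\cdots w_{L-1}$ is accepted by all $\mathcal A_i$. Let every sweep process $w_j$ in segment $j$ for $0\le j<L$. Odd sweeps go from position $0$ to $Ls$ and even sweeps return, so the run ends at $0$ as $k$ is even, and every lamp receives $h^{\epsilon}h^{-\epsilon}=1$ with $\epsilon\in\{0,1\}$.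

Conversely, consider a run representing $1$. Every sweep starts at a multiple of $s$ and moves in one direction, so it processes each segment at most once; let $J_i$ be the set of segments processed by sweep $i$. Link $m$ is touched only by the sweeps $m$ and $m+1$. Its marker in segment $j$ ends as $h^{[j\in J_m]-[j\in J_{m+1}]}$, so $J_m=J_{m+1}$. Its bit in a segment $j\in J_m$ ends as $h^{w-w'}$, where $w,w'$ are the letters processed there by the two sweeps, so $w=w'$. Thus $J_i=J_1=\{0,\dots,L-1\}$ for some $L\ge0$, and all sweeps process the same letter $w_j$ in segment $j$. An odd sweep traces an accepting run of $\mathcal A_i$ on $w_0\cdots w_{L-1}$ forward, and an even sweep traces one backward. So the word is accepted by all $\mathcal A_i$.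

\subsection*{EXPTIME-hardness for $V$ not virtually cyclic}
Now the free subgroup $F$ of finite index has rank at least $2$, so $V$ contains a free group of rank $3$, with basis $\ell,r,c$ say.

We recall tree automata. A ranked alphabet assigns a rank $\ge0$ to each symbol, and a tree is a term $\sigma(t_1,\dots,t_j)$ with $\sigma$ of rank $j$ and trees $t_1,\dots,t_j$. A top-down tree automaton has states, initial states and rules $q\to\sigma(q_1,\dots,q_j)$. It accepts $\sigma(t_1,\dots,t_j)$ from $q$ if for some such rule it accepts each $t_i$ from $q_i$, and it accepts a tree if it accepts it from an initial state. Deciding whether given automata $\mathcal T_1,\dots,\mathcal T_k$ over a common ranked alphabet accept a common tree is EXPTIME-complete \cite{seidl,tata}. We may assume that all ranks are $0$ or $2$. Indeed, encode $\sigma(t_1,\dots,t_j)$ for $j\ge1$ recursively as $\sigma(t_1,\sigma_2(t_2,\dots\sigma_j(t_j,\#)))$ with new binary symbols $\sigma_2,\dots,\sigma_j$ and a new nullary symbol $\#$, and replace a rule $\rho\colon q\to\sigma(q_1,\dots,q_j)$ by $q\to\sigma(q_1,\rho_2)$, $\rho_i\to\sigma_i(q_i,\rho_{i+1})$ for $2\le i\le j$, and $\rho_{j+1}\to\#$, with new states $\rho_i$. The new automaton accepts exactly the encodings of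 the trees accepted by the old one, and the encoding is injective. We may also assume that $\mathcal T_i$ has a single initial state $\iota_i$, by adding a state with copies of the rules of all initial states.

So rules are \emph{binary}, $q\to\sigma(q_L,q_R)$, or \emph{nullary}, $q\to\sigma$. A tree is a finite prefix-closed set $t\subseteq\{\ell,r\}^*$ of nodes labeled by symbols, in which a node $v$ has both children $v\ell,vr$ if its symbol is binary and none otherwise. It is accepted by $\mathcal T_i$ if rules can be assigned to its nodes so that each rule carries the symbol of its node, the rule at the root has left side $\iota_i$, and the rules at the children of a node with rule $q\to\sigma(q_L,q_R)$ have left sides $q_L$ and $q_R$. We regard nodes as elements of the free group $\langle\ell,r\rangle$, with the root at $1$.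

The run consists of $k$ \emph{walkers}, and walker $i$ is meant to traverse an accepting run of $\mathcal T_i$ depth first. A finite automaton has no stack, which causes three difficulties. When the walker returns from the left subtree of a node, it has forgotten the rule chosen there; it will guess the rule and check the guess against a lamp. When it has finished a subtree, it does not know whether it stands at the root; a marker lamp checks this. And it does not know whether it stands at a left or a right child; we shall see that a wrong guess leads it to a place from which it cannot return.

Each $v\in\langle\ell,r\rangle$ needs several lamps, and the generator $c$ provides them. The \emph{channels} of $v$ are the lamps at $vc^j$, $0\le j<J$. They are distinct for distinct pairs $(v,j)$, because $\langle\ell,r\rangle\cap\langle c\rangle=1$. To \emph{add} $h^{\pm1}$ to channel $j$ of the current vertex means to read $c^jh^{\pm1}c^{-j}$. The $J$ channels are named as follows: a \emph{rule channel} $(i,\rho)$ for each binary rule $\rho$ of $\mathcal T_i$; a \emph{link} $(i,\sigma)$ for $1\le i<k$ and each symbol $\sigma$; and a \emph{marker} $(i)$ for $1\le i\le k$. Walker $i$ has the following modes.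
\begin{itemize}
\item $\mathrm{Start}$: add $h$ to marker $(i)$ and go to $\mathrm{Down}(\iota_i)$.
\item $\mathrm{Down}(q)$: choose a rule $\rho$ of $\mathcal T_i$ with left side $q$, with symbol $\sigma$. Add $h$ to link $(i,\sigma)$ if $i<k$, and $h^{-1}$ to link $(i-1,\sigma)$ if $i>1$. If $\rho$ is binary, add $h$ to $(i,\rho)$, move by $\ell$ and go to $\mathrm{Down}(q_L)$ with $q_L$ from $\rho$. If $\rho$ is nullary, go to $\mathrm{Up}$.
\item $\mathrm{Up}$: move by $\ell^{-1}$ and go to $\mathrm{Mid}$; or move by $r^{-1}$ and stay in $\mathrm{Up}$; or \emph{finish}: add $h^{-1}$ to marker $(i)$ and start walker $i+1$, or accept if $i=k$.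
\item $\mathrm{Mid}$: choose a binary rule $\rho'$ of $\mathcal T_i$, add $h^{-1}$ to $(i,\rho')$, move by $r$ and go to $\mathrm{Down}(q_R)$ with $q_R$ from $\rho'$.
\end{itemize}
Since $J$ is polynomial in the size of the input, so is the automaton.

Suppose that all $\mathcal T_i$ accept a tree $t$. Let walker $i$ choose in mode $\mathrm{Down}$ the rules of an accepting assignment; in mode $\mathrm{Up}$ move by $\ell^{-1}$ at a left child, by $r^{-1}$ at a right child, and finish at the root; and in mode $\mathrm{Mid}$ choose the rule assigned to the current node. Each walker starts and ends at $1$, is in mode $\mathrm{Down}$ once at every node and in mode $\mathrm{Mid}$ once at every binary node, and every channel that receives $h$ also receives $h^{-1}$. The run represents $1$.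

Conversely, consider a run representing $1$. The markers $(i)$ receive one $h$, at the vertex where walker $i$ starts, and one $h^{-1}$, at the vertex where it finishes, so these vertices coincide. Walker $1$ starts at $1$, hence all walkers start and finish at $1$. Fix $i$. Excursions along $c$ return to their starting point, so walker $i$ performs a closed walk at $1$ in the Cayley tree of $\langle\ell,r\rangle$. The moves by $\ell^{-1}$ and $r^{-1}$ occur only in mode $\mathrm{Up}$; call them \emph{up-moves}. In mode $\mathrm{Up}$ at a vertex other than $1$ the walker cannot finish, so its next move is an up-move.

\begin{lemma}\label{lem:upmoves}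
No up-move increases the length of the reduced word of the current vertex.
\end{lemma}

\begin{proof}
Suppose otherwise, and among the length-increasing up-moves choose one whose endpoint $w$ has maximal length. Then $w\ne1$ ends in the letter $y\in\{\ell^{-1},r^{-1}\}$ of the move, so every up-move from $w$ increases the length and contradicts the choice of $w$. It suffices to show that the walker is in mode $\mathrm{Up}$ at $w$ at some time. If $y=r^{-1}$, this is the case directly after the move. If $y=\ell^{-1}$, the walker is in mode $\mathrm{Mid}$ and moves to $wr$, which is longer than $w$ since $w$ ends in $\ell^{-1}$. To get back to $1$ it must later cross the tree edge from $wr$ to $w$, by the move $r^{-1}$, after which it is in mode $\mathrm{Up}$ at $w$.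
\end{proof}

So each up-move deletes a last letter $\ell$ or $r$. By induction on time the walker stays in $\{\ell,r\}^*$, moving from parent to child by $\ell$ and $r$ and from child to parent by up-moves. For $v\in\{\ell,r\}^*$ let $\mathrm d(v)$ be the number of visits to $v$ in a mode $\mathrm{Down}$, let $\mathrm b(v)\le\mathrm d(v)$ be the number of those in which a binary rule is chosen, and let $\mathrm m(v)$ be the number of visits in mode $\mathrm{Mid}$. A mode $\mathrm{Down}$ is entered from $\mathrm{Start}$ or after a move by $\ell$ or $r$, so $\mathrm d(1)=1$, and $\mathrm d(v\ell)$ and $\mathrm d(vr)$ count the moves $v\to v\ell$ and $v\to vr$. These counts are $\mathrm b(v)$ and $\mathrm m(v)$. Moreover $\mathrm m(v)$ is the number of moves $v\ell\to v$, which in a closed walk in a tree equals the number of moves $v\to v\ell$. Therefore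
\[
\mathrm d(v\ell)=\mathrm d(vr)=\mathrm m(v)=\mathrm b(v)\le\mathrm d(v),
\]
and by induction on $|v|$ all these numbers are at most $1$. The set $t_i$ of vertices with $\mathrm d(v)=1$, each labeled by the symbol of the rule chosen there, is thus a tree in the sense above.

Let $v\in t_i$ be a node at which a binary rule $\rho$ was chosen, and let $\rho'$ be the rule chosen at the unique visit in mode $\mathrm{Mid}$. The rule channels $(i,\cdot)$ of $v$ receive only $h$ in $(i,\rho)$ and $h^{-1}$ in $(i,\rho')$, so $\rho'=\rho$. Hence the rules chosen at $v\ell$ and $vr$ have left sides $q_L$ and $q_R$ from $\rho$, the rule at the root has left side $\iota_i$, and $\mathcal T_i$ accepts $t_i$. Finally, for $i<k$ the link $(i,\sigma)$ of $v$ receives $h$ if and only if $v\in t_i$ has symbol $\sigma$, and $h^{-1}$ if and only if $v\in t_{i+1}$ has symbol $\sigma$, each at most once. So $t_i=t_{i+1}$ as labeled trees, and all $\mathcal T_i$ accept $t_1$.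

The two reductions prove the lower bounds for every nontrivial finite $H$. Together with Sections~\ref{sec:cert} and~\ref{sec:interfaces} they complete the proof of Theorem~\ref{thm:abelian}.

\begin{thebibliography}{9}

\bibitem{tata} Comon et al., \emph{Tree Automata Techniques and Applications}, \S1.7.

\bibitem{kozen} D.~Kozen, FOCS 1977.

\bibitem{seidl} H.~Seidl, Inform. Process. Lett. 52 (1994).

\bibitem{survey} \emph{The Rational Subset Membership Problem for Groups: A Survey},
\texttt{https://www.eti.uni-siegen.de/\allowbreak ti/\allowbreak veroeffentlichungen/\allowbreak 13-rat-survey.pdf}.

\end{thebibliography}
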